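# A computably categorical structure that is computably categorical relative to no nonzero degree

## 1. Computable structures, copies, and categoricity relative to a degree

All structures are countable, in a computable language, with universe $\omega$. We fix the usual list $\varphi_0,\varphi_1,\dots$ of partial computable functions and the usual list $\Phi_0,\Phi_1,\dots$ of Turing functionals. For a finite binary string $\tau$, $\Phi^{\tau}_{i,s}(n)\downarrow$ means that the computation halts within $s$ steps and queries the oracle only at numbers $<|\tau|$. For strings, $\sigma\preceq\tau$ means that $\sigma$ is an initial segment of $\tau$; for $X\in 2^\omega$, $\sigma\prec X$ means that $\sigma$ is an initial segment of $X$. The set of strings of length $s$ is $2^s$.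

**Definition 1.** A structure is *computable* if its atomic diagram is a computable set, and *$d$-computable*, for a Turing degree $d$, if its atomic diagram is computable from a set in $d$. A *copy* of $\mathcal A$ is a structure (with universe $\omega$) isomorphic to $\mathcal A$.

Example: number the rationals effectively, without repetition, as $r_0,r_1,\dots$, and let $m<^*n$ iff $r_m<r_n$. Then $(\omega,<^*)$ is a computable copy of $(\mathbb Q,<)$.

**Definition 2.** A computable structure $\mathcal A$ is *computably categorical* if for every computable copy $\mathcal B$ of $\mathcal A$ there is a computable isomorphism between $\mathcal A$ and $\mathcal B$.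

Example: any computable copy of $(\mathbb Q,<)$ is computably categorical. Given two computable copies, do the back-and-forth construction: extend a finite partial isomorphism alternately by the least missing element of one side and of the other, searching for a suitable partner. The partner exists by density and lack of endpoints, and the search is effective.

**Definition 3.** Let $d$ be a Turing degree. A computable structure $\mathcal A$ is *computably categorical relative to $d$* if for every $d$-computable copy $\mathcal B$ of $\mathcal A$ there is a $d$-computable isomorphism between $\mathcal A$ and $\mathcal B$.

Example: $(\mathbb Q,<)$ is computably categorical relative to every $d$, because the same back-and-forth search can be run with an oracle in $d$. For $d=0$, Definition 3 is Definition 2.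

**Definition 4 (tagged roots).** The language has unary relations $R_g,T_t$ for $g,t\in\omega$ and a binary relation $E$. In the structures we consider, every element is either a *root* of exactly one *group* $g$ (it satisfies $R_g$) or a *tag point* of exactly one *kind* $t$ (it satisfies $T_t$). A tag point $v$ is attached, by $E(v,x)$, to exactly one root $x$. A root has at most one tag point of each kind, and $E$ holds nowhere else. We write $\Lambda(x)$ for the set of kinds, called *tags*, attached to the root $x$.

Example: a root $x$ of group $3$ with $\Lambda(x)=\{2,5\}$ is given by three elements $x,v,v'$ with $R_3(x)$, $T_2(v)$, $T_5(v')$, $E(v,x)$, $E(v',x)$.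

*Giving $x$ the tag $t$* means adding a tag point of kind $t$ attached to $x$, unless there is one already. When we build such a structure in stages, a new element always gets the least unused number, and all atomic facts about it and the earlier elements are fixed when it is created. So the atomic diagram is decidable, although the sets $\Lambda(x)$ are only enumerated: a root can receive a tag late. This gap between "decidable diagram" and "enumerated tag sets" is what the whole talk uses.

Two such structures are isomorphic iff there is a bijection between their roots preserving groups and $\Lambda$. Such a bijection extends in exactly one way to an isomorphism: send the tag point of kind $t$ at $x$ to the tag point of kind $t$ at the image of $x$. The extension is computable from the bijection and the two structures, since the tag point in question can be searched for. Hence we need to talk only about roots.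

Here are four small tagged structures, each with a single group.

* **Example A.** Infinitely many roots, none tagged. In any $d$-computable copy the roots can be listed $d$-computably, so we match them in order. It is computably categorical relative to every $d$.
* **Example B.** Infinitely many untagged roots, and finitely many roots with distinct nonempty finite tag sets. In a copy, the finitely many tagged roots are finite information; send them to their partners and match the rest in order. Again this works relative to every $d$.
* **Example C.** Infinitely many untagged roots, and for each $n$ one root $e_n$ with $\Lambda(e_n)=\{n\}$. This is *not* computably categorical. Let $\mathcal A$ be a computable copy in which the set of untagged roots is computable. Let $K$ be the halting set, and let $\mathcal B$ have roots $b_0,b_1,\dots$ (in a computable listing), where $b_k$ receives the tag $n$ at the moment when $k$ is the $n$-th number, counted from $n=0$, to be enumerated into $K$. As $K$ and its complement are infinite, $\mathcal B\cong\mathcal A$. A computable isomorphism would make the set of untagged roots of $\mathcal B$ computable, and hence $K$ computable.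
* **Example D.** Infinitely many roots with tag set $\{w\}$, and for each $n$ one root $e_n$ with tag set $\{n\}$, where $w\notin\omega$ is coded as one more kind. In a $d$-computable copy, search for the one tag that a given root has. This finds out which sort of root it is, so the structure is computably categorical relative to every $d$.

Compare C and D. In C, being an ordinary root is a negative fact. In D the ordinary roots carry a positive mark $w$. We shall use such marks.

## 2. Is there a nonzero degree relative to which categoricity is always preserved?

In all the computably categorical examples above, the isomorphism is found by a procedure that reads the copy, and reading a $d$-computable copy is no harder with an oracle in $d$. This suggests the following question, taken from "Relativizing Computable Categoricity" (https://homepages.ecs.vuw.ac.nz/~downey/publications/thing.pdf):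

> Is there a degree $d>0$ such that every computably categorical $\mathcal A$ is computably categorical relative to $d$?

The degree $0$ has the property trivially. The answer for $d>0$ is no, and a single structure shows this for all nonzero degrees at once.

**Theorem 1.** There are a computable structure $\mathcal A$ and a uniform procedure $X\mapsto\mathcal B_X$ ($X\in2^\omega$, $\mathcal B_X$ uniformly $X$-computable) such that

1. $\mathcal A$ is computably categorical;
2. for every noncomputable $X$: $\mathcal B_X\cong\mathcal A$, but no $X$-computable function is an isomorphism from $\mathcal A$ to $\mathcal B_X$.

Hence $\mathcal A$ is computably categorical relative to $d$ if and only if $d=0$. In particular no $d>0$ has the property asked for.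

**Theorem 2.** Theorem 1 also holds with a structure in a finite relational language.

The "hence" in Theorem 1 is immediate. Given $d>0$, take $X\in d$. Then $\mathcal B_X$ is a $d$-computable copy of $\mathcal A$, every $d$-computable function is $X$-computable, and the inverse of a $d$-computable isomorphism is $d$-computable. So by part 2 there is no $d$-computable isomorphism between $\mathcal A$ and $\mathcal B_X$. For $d=0$ use part 1.

## 3. Moving one root, and a repair that never ends

Let us try to build $\mathcal A$ and $\mathcal B_X$ for one noncomputable $X$, and defeat one functional $\Phi_i^X$ inside one group.

Start with infinitely many roots, all with the same finite tag set $Z$. Call them *zone roots*, and let $a$ be the first of them. Keep a bijection $\pi$ from the roots of $\mathcal A$ to those of $\mathcal B_X$, preserving tag sets. Wait until $\Phi_i^X(a)=y$ for some root $y$ of $\mathcal B_X$, and let $x=\pi^{-1}(y)$. Now *move* $y$. Add to $\mathcal A$ a new root $e_q$ with tag set $Z\cup\{q\}$, where $q$ is a fresh tag. Declare $\pi(e_q)=y$, so $y$ receives $q$. Give $x$ a fresh image with tag set $Z$. Finally add a fresh tag $w$ to all zone roots (as in Example D) and copy this along $\pi$. Now $y$ has the tag $q$ and $a$ does not, so $\Phi_i^X$ is not an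 isomorphism.

This endangers computable categoricity. Let $M$ be a computable copy of $\mathcal A$, and suppose that we compute an isomorphism $f:\mathcal A\to M$ in stages. At some point we must commit ourselves to $f(x')=y'$ for some zone root $x'$. If we move $y$ after that, then $M$ may imitate $\mathcal B_X$ and give $y'$ the tag $q$. Then $f(x')=y'$ is wrong, because $e_q$ is the only root with tag $q$. If $M$ does this in every group, no finite correction repairs $f$. Waiting longer before we commit ourselves does not help: each commitment is made at some finite stage, and the move may come later.

But we control $\mathcal A$, so we can repair $f$. Put $q$ into $Z$, that is, give $q$ to all zone roots, and let $e_q$ become a zone root too. Now $y'$ can become a zone root of $M$, and $f(x')=y'$ is fine again. The repair has undone the diagonalization, since $y$ is now the image of a zone root, so we move $y$ once more. We add a new root $e_{q'}$ whose tag set is the tag set of $y$ together with a fresh $q'$, and make $y$ its image. Then $M$ gives $y'$ the tag $q'$, we repair, and so on.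

Here the approach stops working. If $M$ goes on forever, then $y$ ends up with the infinite tag set $Z_{\mathrm{old}}\cup\{q,q',q'',\dots\}$, which does not contain $w$. Every root that was moved for it has become a zone root and has $w$. So no root of $\mathcal A$ in this group has the tag set of $y$, and $\mathcal B_X\not\cong\mathcal A$. If instead we stop repairing at some point, $f$ stays wrong.

## 4. Branching over all oracle strings

So far we have not used that $X$ is noncomputable while $M$ is computable. Here is how to use it. When $q$ is repaired at stage $s$, do not create one new root. Let $\rho_q$ be the string attached to $q$. Create *one new root $e_{q'}$ for every string $\rho\in2^s$ extending $\rho_q$*, each with its own fresh tag $q'$ and attached string $\rho_{q'}=\rho$. In $\mathcal B_X$ the root $y$ moves to the new root whose string is an initial segment of $X$. The opponent $M$, to hurt $f$ again with the same $y'$, has to give $y'$ one of these fresh tags and so must commit itself to one string. If it guesses a string that is not an initial segment of $X$, we repair that branch, and the position of $y$ in $\mathcal B_X$ is not affected. If it guesses initial segments of $X$ forever, then $M$, which is computable, computes $X$.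

Let us check this reasoning for a *single* opponent, because the check shows what is missing in general. After the move, commit yourself to $f(x')=y'$ for a zone root $x'$ only if $y'$ shows the mark $w$. For a current special root $e_q$ (call $q$ a *leaf*), commit yourself to $f(e_q)=y'$ when $y'$ shows $q$ and no tags other than those of $e_q$. If this $y'$ is already used, then repair $q$; we say that $q$ is *hit via $y'$*. Repair a leaf only when $e_q$ is not yet in the domain of $f$. Suppose infinitely many leaves with strings $\prec X$ are hit.

* A $y'$ committed to a zone root after the move shows $w$, which no special root of this tree has. So no leaf is hit via it.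
* If $y'$ was committed to $e_p$ for a leaf $p$ created by the move or later, and then a different leaf $q$ is hit via $y'$, then $y'$ shows $p$, so $e_q$ has the tag $p$, so $p$ has been repaired although $e_p$ was in the domain of $f$. This is excluded.
* So all hits are via the finitely many $y'$ used before the move. Some $y'$ serves infinitely often. The tags that $y'$ shows at a hit are tags of the root of the leaf that is hit, so each leaf hit via $y'$ is an ancestor of every leaf hit via $y'$ later. Hence the leaves hit via $y'$ lie on one branch, their strings are initial segments of $X$, and they can be listed computably. So $X$ is computable.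

With several opponents the second bullet fails: a leaf $p$ with a correct commitment $f(e_p)=y'$ of one opponent may be repaired because of *another* opponent, and then $y'$ is new ammunition for the first. We must control which opponents may repair a leaf that others have already dealt with. This is arranged with a tree of strategies. Lemma 2 is the resulting rule, and in Lemma 3 the second bullet is replaced by an argument that picks a node of maximal length.

## 5. Trees of classes, triggers, vacating, and the copies $B_\tau$

This section describes how $\mathcal A$ and its copies can change. The next one says when the changes happen.

**Zone roots and leaves.** At each moment a root of $\mathcal A$ in group $g$ is either a *zone root* or the root $e_q$ of a current *leaf* $q$. All zone roots of group $g$ have the same finite tag set $Z^g$, which increases in time and is initially $\emptyset$. A new zone root gets all current tags in $Z^g$. A *class* $q$ is a fresh tag. It belongs to some tree $T_{g,r}$ ($r\ge1$), it has a string $\rho_q\in2^s$ where $s$ is its creation stage, and it has a root $e_q$ with tag set $\ell(q)$, which is fixed while $q$ is a leaf. There are also separate tags $w_{g,r}$, which are not classes.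

**Trigger** in group $g$ by $\tau\in2^s$ at stage $s$; let this be the $r$-th trigger of group $g$. Create the tree $T_{g,r}$, whose *base* is the current $Z^g$. Its root class $q$ is a leaf with $\rho_q=\tau$ and $\ell(q)=Z^g\cup\{q\}$; create the root $e_q$. After that, add the new tag $w_{g,r}$ to $Z^g$, that is, to all zone roots of group $g$.

**Vacating** a leaf $q$ of $T_{g,r}$ at stage $s$, where $q$ was created before stage $s$. Set $Z^g:=Z^g\cup\ell(q)$. The class $q$ is no longer a leaf, and $e_q$ becomes a zone root; it and all other zone roots of group $g$ get all of $Z^g$. For every $\rho\in2^s$ with $\rho\succeq\rho_q$ create a new leaf $q'$, a child of $q$ in $T_{g,r}$, with $\rho_{q'}=\rho$ and $\ell(q')=\ell(q)\cup\{q'\}$, and a new root $e_{q'}$.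

So $\ell(q)=\text{base}\cup\mathrm{path}(q)$, where $\mathrm{path}(q)$ consists of $q$ and its ancestors in its tree. The string of a child is strictly longer than that of its parent. A class is vacated at most once, and zone roots remain zone roots. Let $R_s(g)$ be the number of triggers in group $g$ up to the end of stage $s$; $R_0(g)=0$.

**The copies.** For $\tau\in2^s$ we keep a finite structure $B_\tau$ and a bijection $\pi_\tau$ from the current roots of $\mathcal A$ to those of $B_\tau$ that preserves groups and current tag sets. At stage $0$ everything is empty. At the start of stage $s\ge1$ put $B_\tau:=B_{\tau{\upharpoonright}(s-1)}$ and $\pi_\tau:=\pi_{\tau{\upharpoonright}(s-1)}$. Every change of $\mathcal A$ at stage $s$ is copied into each $B_\tau$, $\tau\in2^s$: a new root is mapped to a fresh root with the same group and tags, and new tags are copied along $\pi_\tau$. There are two exceptions.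

* *Trigger by $\tau$ itself, with value $y$* (the value is specified in Section 6; $y$ is such that $x=\pi_\tau^{-1}(y)$ is a zone root). Set $\pi_\tau(e_q):=y$ and give $y$, which has tag set $Z^g$, the tag $q$. Let $\pi_\tau(x)$ be a fresh root with tag set $Z^g$. Afterwards $w_{g,r}$ is copied as usual.
* *Vacating $q$ with $\rho_q\preceq\tau$.* Let $q'$ be the child with $\rho_{q'}=\tau$ and let $y=\pi_\tau(e_q)$. Set $\pi_\tau(e_{q'}):=y$ and give $y$, which has tag set $\ell(q)$, the tag $q'$. Let $\pi_\tau(e_q)$ be a fresh root with the new tag set $Z^g$. Everything else is copied.

In both cases $\pi_\tau$ remains a bijection preserving groups and tag sets, and tag sets of elements of $B_\tau$ only increase. Let $\mathcal B_X=\bigcup_sB_{X{\upharpoonright}s}$. Since the atomic facts about an element of $B_\tau$ are fixed at its creation, $\mathcal B_X$ is uniformly $X$-computable.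

**Example.** Suppose that the first trigger of group $g$ is by $\tau=01$ at stage $2$, with value $y$ in $B_{01}$, and that $Z^g=\emptyset$. The root class $q_0$ has $\rho_{q_0}=01$ and $\ell(q_0)=\{q_0\}$; in $B_{01}$ the root $y$ has tag set $\{q_0\}$. Then $Z^g=\{w_{g,1}\}$. Suppose $q_0$ is vacated at stage $4$. Then $Z^g=\{w_{g,1},q_0\}$, and there are four children, with strings $0100,0101,0110,0111$. Let $p$ be the child with string $0110$; then $\ell(p)=\{q_0,p\}$. In $B_{0110}$ the root $y$ is now the image of $e_p$ and has tag set $\{q_0,p\}$, while $e_{q_0}$ has a fresh image with tag set $\{w_{g,1},q_0\}$. In $B_{0101}$, $y$ has instead the tag of the child with string $0101$. If now $p$ is vacated at stage $5$, then $Z^g=\{w_{g,1},q_0,p\}$, and $p$ gets two children, with strings $01100$ and $01101$. In $B_{01101}$ the root $y$ moves on, with tag set $\{q_0,p,p'\}$ where $\rho_{p'}=01101$. In $B_{01010}$ nothing happens to $y$. In every copy extending $01$, $y$ lacks $w_{g,1}$.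

## 6. Opponents, claims, and one stage of the construction

**Opponents.** Let $M_j$ be the structure whose atomic diagram has characteristic function $\varphi_j$; for most $j$ there is no such structure, but the following definitions make sense for all $j$. Every computable copy of $\mathcal A$ is some $M_j$. Let $\mathrm{grp}_j(y)$ be the first $g$ found, in a fixed search, with $\varphi_j(R_g(y))=1$. It is *seen at stage $s$* if $y<s$ and the search succeeds within $s$ steps. For $y<s$ let $\Lambda_{j,s}(y)$ be the finite set of $t<s$ such that for some $v<s$, $\varphi_{j,s}(T_t(v))=1=\varphi_{j,s}(E(v,y))$. This set increases with $s$. Anything seen about $y$ at stage $s$ requires $y<s$.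

**Nodes.** A *node* is a string $\alpha\in2^{<\omega}$; if $|\alpha|=j$, it works with $M_j$. It has a finite injective partial map $f_\alpha$ from roots of $\mathcal A$ to elements of $M_j$. If $f_\alpha(x)=y$, then $\alpha$ *claims $y$ for $x$* and *holds a claim on $x$*. *Resetting* $\alpha$ means setting $f_\alpha:=\emptyset$. The entry $1$ is to the left of the entry $0$: $\beta$ is *right of* $\delta$, and $\delta$ is *left of* $\beta$, if for some $i$ we have $\beta{\upharpoonright}i=\delta{\upharpoonright}i$, $\delta(i)=1$ and $\beta(i)=0$. For example, $1$ is left of $01$, and $01$ is left of $001$.

**Auxiliary notions** for a node $\alpha$ with $|\alpha|=j$ at stage $s$. Let $z$ be the last stage $<s$ at which $\alpha$ was reset, and $s'$ the last stage $<s$ at which $\alpha$ acted or was reset (each is $0$ if there is none).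

* A class of $T_{g,r}$ *belongs to* $\alpha$ if $j<g+r$. Thus only finitely many nodes have anything to do with a given tree. For instance, a node of length $5$ ignores $T_{2,1},T_{2,2},T_{2,3}$ and deals with $T_{2,r}$ for $r\ge4$.
* $e_{j,g}$ is the first stage $e$ with $j\le g+R_e(g)$, and $\infty$ if there is none. The node is *entitled* in $g$ from stage $e_{j,g}$ on. In the instance just given this is the stage of the third trigger in group $2$; all trees of the group triggered after the first $j-g$ ones belong to the node.
* A leaf $q$ is *available* to $\alpha$ if for all $i<j$ with $\alpha(i)=1$, the node $\alpha{\upharpoonright}i$ currently holds a claim on $e_q$. For instance, $q$ is available to $01$ iff the node $0$ holds a claim on $e_q$, and every leaf is available to $00$.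
* $y$ is *certified* for $\alpha$ at $s$ if $g=\mathrm{grp}_j(y)$ is seen, $v:=\max(y,z,e_{j,g})<s$, and either $R_v(g)=0$ or $w_{g,R_v(g)}\in\Lambda_{j,s}(y)$. For instance, if $y=7$, $z=0$, $e_{j,g}=0$ and two triggers happened in group $g$ by stage $7$, then $7$ is certified once it shows $w_{g,2}$ at a stage after $7$. Certification is the mark of Example D, demanded for the trees that exist by stage $v$.
* $y$ *sits at* the leaf $q$ of group $g$ if $\mathrm{grp}_j(y)=g$ is seen and $q\in\Lambda_{j,s}(y)\subseteq\ell(q)$. In the example of Section 5, a root showing exactly $p$, or exactly $q_0$ and $p$, sits at the leaf $p$; a root showing $p$ and $w_{g,1}$ does not, and neither does one showing only $q_0$.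
* $s$ is *$\alpha$-expansionary* if
 (1) for every current leaf $q$ created at a stage $\le s'$, belonging and available to $\alpha$, with $e_q\notin\mathrm{dom}f_\alpha$, some $y$ sits at $q$; and
 (2) for every $g\le s'$ with $e_{j,g}\le s'$ there is a certified $y\notin\mathrm{ran}f_\alpha$ with $\mathrm{grp}_j(y)=g$.

**Stage $s\ge1$.**

*Step 1.* For each $g<s$ add a new zone root to group $g$. Let $a_g$ be the first root of group $g$. It is a zone root when created (a trigger in a group needs a root of that group to be there already), so it remains one.

*Step 2 (triggers).* For each $i<s$ and $\tau\in2^s$, in some fixed order: if no root class $q$ of a tree of group $i$ has $\rho_q\preceq\tau$, and $\Phi^\tau_{i,s}(a_i)\downarrow=y$, where $y$ is a root of group $i$ in $B_\tau$ with $\pi_\tau^{-1}(y)$ a zone root, then perform a trigger in group $i$ by $\tau$ with value $y$.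

*Step 3.* Define $\delta_s\in2^s$ by: $\delta_s(j)=1$ iff $s$ is $(\delta_s{\upharpoonright}j)$-expansionary. Then reset all nodes right of $\delta_s$.

*Step 4.* The nodes $\alpha$ with $\alpha^\frown1\preceq\delta_s$ *act*, in order of increasing length. The action of $\alpha$, $|\alpha|=j$, is as follows.

* (a) For each certified $y\notin\mathrm{ran}f_\alpha$ in increasing order, with $g=\mathrm{grp}_j(y)$: put $f_\alpha(x):=y$, where $x$ is the least zone root of group $g$ not in $\mathrm{dom}f_\alpha$. If there is none, create a new zone root for this.
* (b) For each current leaf $q$, created before stage $s$, belonging and available to $\alpha$, with $e_q\notin\mathrm{dom}f_\alpha$: if some $y$ sits at $q$, take the least such $y$. If $y\in\mathrm{ran}f_\alpha$, vacate $q$; we say that *$\alpha$ hits $q$ via $y$*. Otherwise put $f_\alpha(e_q):=y$.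

Leaves are vacated only by hits. Every stage is finite and effective, and new zone roots are added at every stage, so $\mathcal A$ is a computable structure with universe $\omega$. A node that acts at $s$ is an initial segment of $\delta_s$, hence is not reset at $s$.

## 7. Where tags can spread, and how claims are made

The purpose of this section is to collect six facts, numbered (F1) to (F6), that follow directly from the rules.

**(F1)** *While $q$ is a leaf, $e_q$ is the only root of $\mathcal A$ with tag $q$. In the limit every root is either a zone root with tag set $Z^g$ (limit value), or $e_q$ for a* final leaf *$q$ (one that is never vacated) with tag set $\ell(q)$; and then $q\notin Z^g$.* Proof. The tag $q$ is fresh when it is given to $e_q$. A tag of a root in a group spreads to other roots only through $Z^g$, or to the roots of children upon vacating. Consider the first time that $q$ enters $Z^g$ or some $\ell(q')$ with $q'\ne q$. A class tag enters $Z^g$ only when some $p$ with $q\in\ell(p)$ is vacated, and since this is the first time, $p=q$. And $q'\ne q$ gets its tags other than $q'$ from $Z^g$, which does not contain $q$ before, or from its parent's $\ell$, so that the parent is $q$ and $q$ is being vacated. So this first time can only be the vacating of $q$. The rest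 follows since a root that is not a zone root in the limit is $e_q$ for a leaf $q$ that is never vacated.

**(F2)** *If $q\in T_{g,r}$ and $r'\ge r$, then $w_{g,r'}\notin\ell(q)$.* Proof. $\mathrm{path}(q)$ contains only classes. The base is the value of $Z^g$ just before $w_{g,r}$ is introduced, and $w_{g,r'}$ with $r'\ge r$ does not exist before then.

**(F3)** *Every class tag in $\ell(q)\setminus\{q\}$ has been vacated by the time $q$ is created. If a class $p$ of $T_{g',r'}$ is in $\ell(q)$, where $q\in T_{g,r}$, then $g'=g$, and either $p$ is in the base of $T_{g,r}$, in which case $r'<r$ and $p$ was vacated before $T_{g,r}$ was triggered, or $r'=r$ and $p\in\mathrm{path}(q)$.* Proof. By (F1), the class tags in $Z^g$ at any moment are classes of group $g$, in trees that have already been triggered, and they have been vacated. This applies to the base of $T_{g,r}$. The other tags in $\ell(q)$ form $\mathrm{path}(q)$, and the proper ancestors of $q$ have been vacated when $q$ is created.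

**(F4)** *$w_{g,r}\in Z^g$ (limit value) for each $r$ with $1\le r\le\lim_sR_s(g)$, and each group has infinitely many zone roots.* Proof. Each trigger adds its $w_{g,r}$ to $Z^g$. Step 1 adds zone roots to group $g$ at every stage $>g$, and zone roots remain zone roots.

**(F5)** *Claims disappear only by resets. If $\alpha$ is reset at a stage, all extensions of $\alpha$ are reset at that stage.* Proof. An extension of a node right of $\delta_s$ is right of $\delta_s$.

**(F6)** *A claim on $e_q$ held while $q$ is a leaf was made by (b) while $q$ was a leaf.* Proof. From its creation until $q$ is vacated, $e_q$ is not a zone root, and rule (a) uses only zone roots.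

Note also that (b) claims $y$ for $e_q$ only when $y$ sits at $q$. So after a claim by (b) on $e_p$ the element $y$ shows $p$, and in both rules the group of the root equals $\mathrm{grp}_j(y)$. Finally, when a node $\alpha$ hits $q$ via $y=f_\alpha(x)$, we have $e_q\notin\mathrm{dom}f_\alpha$, hence $x\ne e_q$.

## 8. Which node can hit a leaf that another node has claimed

Once a node has claimed $e_q$, some nodes can no longer hit $q$. The first lemma treats nodes that believe that the claiming node acts only finitely often.

**Lemma 1.** If $\gamma$ acquires a claim on $e_q$ through (b) at stage $s_0$ and $\alpha\succeq\gamma^\frown0$, then $\alpha$ does not hit $q$ at any stage $s>s_0$.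

*Proof.* The plan is to show that every claim $\alpha$ could use was made too late. Since $\gamma$ acts at $s_0$, $\gamma^\frown1\preceq\delta_{s_0}$. So $\alpha$ is right of $\delta_{s_0}$, is reset at $s_0$ and does not act at $s_0$. Hence any claim that $\alpha$ holds later was made at a stage $s_1>s_0$, and at that stage $z\ge s_0$. Let $q\in T_{g,r}$; by rule (b), $q$ was created before stage $s_0$. Suppose that $\alpha$, $|\alpha|=j$, hits $q$ via $y=f_\alpha(x)$ at a stage $s>s_0$. Then $x\ne e_q$. Let the claim have been made at $s_1$, so $s_0<s_1\le s$.

Suppose it was made by (a). Since $y$ sits at $q$, $\mathrm{grp}_j(y)=g$, and $v\ge z\ge s_0$. As $T_{g,r}$ was triggered by stage $s_0$, $R_v(g)\ge r\ge1$. Certification gives $w_{g,R_v(g)}\in\Lambda_{j,s_1}(y)\subseteq\Lambda_{j,s}(y)\subseteq\ell(q)$, which contradicts (F2).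

Suppose it was made by (b). Then $x=e_p$ with $p\ne q$ a leaf at stage $s_1>s_0$, and $p\in\Lambda_{j,s_1}(y)\subseteq\Lambda_{j,s}(y)\subseteq\ell(q)$. By (F3), $p$ was vacated by the time $q$ was created, hence by stage $s_0$. This is a contradiction. $\square$

The second lemma is the rule announced in Section 4: a leaf claimed by $\beta$ can be hit only by nodes extending $\beta^\frown1$.

**Lemma 2.** If $\eta$ hits $q$ at stage $s$ and at that moment $\beta$ holds a claim on $e_q$, then $\eta\succeq\beta^\frown1$.

*Proof.* We have $\eta^\frown1\preceq\delta_s$, and the claim of $\beta$ was made by (b), by (F6). We exclude all other positions of $\beta$ relative to $\eta$.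

* $\beta=\eta$. Excluded, because $\eta$ hits $q$ only if $e_q\notin\mathrm{dom}f_\eta$.
* $\beta$ right of $\eta$, or $\beta\succeq\eta^\frown0$. Then $\beta$ is right of $\delta_s$, so it is reset at Step 3 of stage $s$ and does not act at $s$. So it holds no claims in Step 4 of stage $s$.
* $\beta\succeq\eta^\frown1$. When $\beta$ acquired its claim, availability required that $\eta$ held a claim on $e_q$. If $\eta$ had been reset since then, $\beta$ would have been reset too, by (F5), and would have lost the claim. So $\eta$ still holds its claim on $e_q$, and it cannot hit $q$.
* $\eta\succeq\beta^\frown0$. The node $\beta$ acquired its claim at some stage $s_\beta\le s$ with $\beta^\frown1\preceq\delta_{s_\beta}$. As $\beta^\frown0\preceq\delta_s$, we have $s_\beta<s$. This contradicts Lemma 1.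
* $\beta$ left of $\eta$. Let $\beta\succeq\gamma^\frown1$ and $\eta\succeq\gamma^\frown0$. The node $\beta$ acquired its claim at a stage $s_\beta\le s$ with $\beta\preceq\delta_{s_\beta}$; as $\gamma^\frown0\preceq\delta_s$, we have $s_\beta<s$. By availability, $\gamma$ held a claim on $e_q$ at that time. By (F6) it was acquired by (b), at a stage $\le s_\beta<s$. This contradicts Lemma 1.

The only remaining position is $\eta\succeq\beta^\frown1$. $\square$

## 9. Infinitely many vacatings along $X$ compute $X$

This is the heart of the proof. It ensures that the diagonalization root $y$ in $\mathcal B_X$ comes to rest when $X$ is noncomputable.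

**Lemma 3.** If $X\in2^\omega$ and infinitely many classes $q$ of one tree $T=T_{g,r}$ with $\rho_q\prec X$ are vacated, then $X$ is computable.

*Proof.* **Step 1: the classes along $X$ form a path.** This step reduces the situation to one branch of $T$. The strings of ancestors of $q$ are initial segments of $\rho_q$. If a class $q$ with $\rho_q\prec X$ is vacated at stage $s$, exactly one of its children has its string $\prec X$, namely the one with string $X{\upharpoonright}s$. So the classes $q\in T$ with $\rho_q\prec X$ form an infinite path $P$ through $T$, starting at the root class, and all members of $P$ are vacated. For $p\in P$ let $\eta(p)$ be the node that hit $p$.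

**Step 2: a node of maximal length.** This step chooses the node whose hits will compute $X$. As $p$ belongs to $\eta(p)$, $|\eta(p)|<g+r$, so only finitely many nodes occur. Let $H$ be the nonempty set of nodes that hit infinitely many $p\in P$. Choose $\alpha\in H$ of maximal length, $|\alpha|=j$. Let $t$ be the stage at which $T$ was triggered.

**Step 3: $\alpha$ uses only finitely many $y$.** Suppose that $\alpha$ hits $q\in P$ at stage $s$ via $y=f_\alpha(x)$. We bound the possible $y$ according to the rule by which the claim was made.

* By (a), at a stage $s_1\le s$. Then $\mathrm{grp}_j(y)=g$, and either $R_v(g)=0$ or $w_{g,R_v(g)}\in\Lambda_{j,s_1}(y)\subseteq\Lambda_{j,s}(y)\subseteq\ell(q)$. By (F2), $R_v(g)<r$. Since $R_t(g)\ge r$, it follows that $v<t$, hence $y<t$.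
* By (b). Then $x=e_p$, where $p\in\Lambda_{j,s}(y)\subseteq\ell(q)$, and $p\ne q$ because $e_q\notin\mathrm{dom}f_\alpha$. If $p$ is in the base of $T$, then $p$ was vacated by stage $t$. The claim was made while $p$ was a leaf, so by stage $t$, and $y<t$. Otherwise, by (F3), $p$ is a proper ancestor of $q$, so $p\in P$. The claim was made while $p$ was a leaf and still exists at the hit of $q$, so it was held when $p$ was vacated. By Lemma 2, $\eta(p)\succeq\alpha^\frown1$. So $\eta(p)$ is longer than $\alpha$, and by maximality $\eta(p)\notin H$. Each of the finitely many nodes outside $H$ that occur hits only finitely many members of $P$, so there are only finitely many such $p$. For each of them, $\alpha$ claims only finitely many $y$ for $e_p$ while $p$ is a leaf, since this lasts only finitely many stages.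

So only finitely many $y$ occur altogether.

**Step 4: one $y$ lists infinitely many members of $P$ and nothing else in $T$.** By Step 3, some fixed $y$ is used by $\alpha$ to hit infinitely many $q\in P$. Suppose $\alpha$ hits $q$ via $y$ and later hits $\hat q$ via $y$, at stage $s$, with both $q,\hat q\in T$. Since $y$ sat at $q$ at the earlier hit, $q\in\Lambda_{j,s}(y)\subseteq\ell(\hat q)$. Also $q\ne\hat q$, since a class is vacated only once. By (F3), $q$ is a proper ancestor of $\hat q$. Now let $q$ be any class of $T$ hit by $\alpha$ via $y$. It is followed by a later hit, via $y$, of a member of $P$. So $q$ is an ancestor of a member of $P$ and lies in $P$. Thus the set of all classes of $T$ hit by $\alpha$ via $y$ is an infinite c.e. subset of $P$. The strings $\rho_q$ of these $q$ are initial segments of $X$, and they have unbounded length because the string of a child is strictly longer than that of its parent. To compute $X(n)$, enumerate this set until a string longer than $n$ appears. So $X$ is computable. $\square$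

## 10. The true path, and deciding which leaves are final

We now identify, for each opponent, the node whose claims will be used. Let $TP(j)=1$ iff $(TP{\upharpoonright}j)^\frown1\preceq\delta_s$ for infinitely many $s$. Three remarks follow.

* *$TP{\upharpoonright}j\preceq\delta_s$ for infinitely many $s$.* Use induction on $j$. If $TP(j)=1$, then $TP{\upharpoonright}(j+1)\preceq\delta_s$ infinitely often by definition. If $TP(j)=0$, then of the infinitely many $s>j$ with $TP{\upharpoonright}j\preceq\delta_s$ only finitely many have $\delta_s(j)=1$, so infinitely many have $\delta_s(j)=0$.
* *$\delta_s$ is left of $TP{\upharpoonright}j$ for only finitely many $s$.* Otherwise, for some $i<j$ with $TP(i)=0$, we would have $(TP{\upharpoonright}i)^\frown1\preceq\delta_s$ for infinitely many $s$.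
* *Hence $TP{\upharpoonright}j$ is reset only finitely often. If $TP(j)=0$ it acts only finitely often, and if $TP(j)=1$ it acts infinitely often.*

The next lemma shows that a genuine copy keeps its node active.

**Lemma 4.** If $M_j\cong\mathcal A$ then $TP(j)=1$.

*Proof.* Let $h:\mathcal A\cong M_j$ and $\alpha=TP{\upharpoonright}j$, and suppose that $TP(j)=0$. Let $s'$ be the last stage at which $\alpha$ acts or is reset. Afterwards $s'$, $z$ and $f_\alpha$ are fixed. We show that both conditions for being $\alpha$-expansionary hold at all large stages.

Condition (1) concerns finitely many classes, those created by stage $s'$. Those that are not final leaves are eventually no longer leaves. For a final leaf $q$, $h(e_q)$ has tag set exactly $\ell(q)$, which is finite, so $h(e_q)$ sits at $q$ at all large stages.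

Condition (2) concerns finitely many $g$, those with $g\le s'$ and $e_{j,g}\le s'$. For each there are infinitely many $y=h(x)$ with $x$ a final zone root of group $g$; take one with $y\notin\mathrm{ran}f_\alpha$. Its tag set is the limit value of $Z^g$, which contains $w_{g,R_v(g)}$ if $R_v(g)\ge1$, by (F4). Since $v$ is fixed, $y$ is certified at all large stages.

So all large stages are $\alpha$-expansionary. By the first remark there is a large stage $s>j$ with $\alpha\preceq\delta_s$. At this stage $\delta_s(j)=1$, so $\alpha$ acts after $s'$, a contradiction. $\square$

The next lemma shows that active nodes on the true path eventually claim every final leaf with which they are concerned.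

**Lemma 5.** If $TP(j)=1$, every final leaf $q$ belonging to $\alpha=TP{\upharpoonright}j$ eventually has $e_q\in\mathrm{dom}f_\alpha$ permanently.

*Proof.* Use induction on $j$. If $q\in T_{g,r}$ belongs to $\alpha$, then $i<j<g+r$ shows that it belongs to every $TP{\upharpoonright}i$ with $i<j$. For $i<j$ with $TP(i)=1$, the induction hypothesis says that $TP{\upharpoonright}i$ eventually holds a claim on $e_q$ permanently. So $q$ is available to $\alpha$ from some stage on. Take consecutive acting stages $s'<s$ of $\alpha$, with $s'$ beyond that stage, beyond the creation of $q$ and beyond the last reset of $\alpha$. Suppose that $e_q\notin\mathrm{dom}f_\alpha$ still when $\alpha$ starts to act at stage $s$. As $s$ is $\alpha$-expansionary, (1) says that some $y$ sits at $q$ at stage $s$. So in (b) $\alpha$ either hits $q$ or makes a claim on $e_q$. Since $q$ is final, it makes the claim. As $\alpha$ is not reset any more, the claim is permanent. $\square$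

A node ignores some trees. The next lemma says that for any single tree finite information is enough to decide the fate of its leaves.

**Lemma 6.** Let $T=T_{g,r}$ and $N=g+r$. There is a stage $s^*$ such that for each class $q\in T$: $q$ is a final leaf iff at the end of some stage $s>s^*$, $q$ is a leaf and all $\beta=TP{\upharpoonright}i$ with $i<N$ and $TP(i)=1$ hold claims on $e_q$. Hence, using finite information, one can decide for $q\in T$ whether $q$ is a final leaf or will be vacated.

*Proof.* Let $s^*$ be so large that after $s^*$, $\delta_s$ is never left of $TP{\upharpoonright}N$, and $TP{\upharpoonright}i$ never acts for $i<N$ with $TP(i)=0$. Then no $TP{\upharpoonright}i$ with $i\le N$ is reset after $s^*$.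

*Only if.* A final leaf $q\in T$ belongs to all $TP{\upharpoonright}i$ with $i<N$, so Lemma 5 applies to each of those with $TP(i)=1$.

*If.* Suppose that the condition holds at the end of stage $s>s^*$, and that some $\alpha$ hits $q$ at a stage $s_1>s$. By belonging, $|\alpha|<N$. If $\alpha\prec TP$, then $TP(|\alpha|)=1$, since $\alpha$ acts after $s^*$. So $\alpha$ holds a claim on $e_q$ at the end of stage $s$, keeps it because it is not reset, and cannot hit $q$. Otherwise let $i<|\alpha|$ be least with $\alpha(i)\ne TP(i)$. As $\alpha\preceq\delta_{s_1}$ and $\delta_{s_1}$ is not left of $TP{\upharpoonright}N$, we have $\alpha(i)=0$ and $TP(i)=1$. So $\alpha\succeq\gamma^\frown0$ with $\gamma=TP{\upharpoonright}i$, and $\gamma$ holds a claim on $e_q$ at the end of stage $s$. By (F6) it was acquired by (b), at a stage $\le s<s_1$. This contradicts Lemma 1.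

*Deciding.* Given $s^*$ and $TP{\upharpoonright}N$, and given $q$, wait until either $q$ is vacated or the condition is seen at a stage $>s^*$. By the equivalence exactly one of these happens, and it tells us the answer. $\square$

## 11. A computable isomorphism onto each computable copy

We prove part 1 of Theorem 1. Let $h:\mathcal A\cong M=M_j$ be any isomorphism. We look for a computable one. By Lemma 4, $\alpha=TP{\upharpoonright}j$ acts infinitely often. Let $f$ be the union of the maps $f_\alpha$ after the last reset of $\alpha$. It is injective and partial computable. All claims in $f$ were made after the last reset, so with one fixed value of $z$. We define a computable isomorphism $F$ group by group, with finitely much extra information. Recall that a root of $\mathcal A$ is created either as a zone root, and then stays one, or as $e_q$ for a leaf $q$ of a known tree.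

**Step 1: groups in which $\alpha$ is never entitled.** The aim is to deal with the groups where $f$ gives nothing. Here $j>g+\lim_sR_s(g)$. There are finitely many such $g$, each with finitely many trees. Let $R=\lim_sR_s(g)$. By Lemma 6, applied to these finitely many trees, we can decide for each root $x$ of the group whether it is finally a zone root, or $e_q$ with $q$ a final leaf. In the latter case let $F(x)$ be the unique root of $M$ with tag $q$. By (F1) this is $h(e_q)$. The final zone roots form an infinite computable set. If $R\ge1$, the image under $h$ of a final zone root has the tag $w_{g,R}$, by (F4), and the image of $e_q$, for a final leaf $q\in T_{g,r}$ with $r\le R$, does not, by (F2). So the roots $y$ of $M$ in group $g$ with $h^{-1}(y)$ a final zone root are exactly those with $w_{g,R}\in\Lambda(y)$; if $R=0$, they are all roots of group $g$. In either case they form an infinite c.e. set. Match the two sets in order of enumeration. On this group, $F$ is a computable bijection that preserves tag sets.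

Now let $g$ be a group in which $\alpha$ is eventually entitled. The trees $T_{g,r}$ not belonging to $\alpha$ satisfy $g+r\le j$, so over all $g$ there are finitely many of them.

**Step 2: $f$ on such a group.** The aim is to see that $f$ is correct, except that it is undefined on final leaves not belonging to $\alpha$.

(i) *Every final zone root $x$ of group $g$ is in $\mathrm{dom}f$.* Consider an acting stage $s$ of $\alpha$ after the last reset with $g\le s'$ and $e_{j,g}\le s'$; these are all but finitely many of the acting stages. Then (2) provides a certified $y\notin\mathrm{ran}f_\alpha$ of group $g$. So in (a) the least zone root of group $g$ not in $\mathrm{dom}f_\alpha$ gets claimed. Once $x$ is a zone root, each such stage puts $x$ or a smaller root into $\mathrm{dom}f_\alpha$ until $x$ is in it, and only finitely many roots are smaller than $x$.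

(ii) *Every $y=h(x')$ with $x'$ a final zone root of group $g$ is in $\mathrm{ran}f$.* Such a $y$ has tag set $Z^g$ (limit value), and $v$ is fixed after the last reset. So by (F4) $y$ is certified at all large stages. It is claimed in (a) unless it was claimed before.

(iii) *Every final leaf $q$ of group $g$ belonging to $\alpha$ has $e_q\in\mathrm{dom}f$ and $f(e_q)=h(e_q)$.* By Lemma 5, $e_q\in\mathrm{dom}f$. The claim was made by (b), by (F6), so $f(e_q)$ has the tag $q$. By (F1), $h(e_q)$ is the only such root of $M$. On the other hand, *if a final leaf $q$ does not belong to $\alpha$, then $e_q\notin\mathrm{dom}f$*, by (F6) and rule (b).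

(iv) *If $x\in\mathrm{dom}f$ is a final zone root of group $g$, then $y=f(x)$ is a root of group $g$, and $h^{-1}(y)$ is a final zone root.* In both cases (a) and (b), $\mathrm{grp}_j(y)=g$, so $y$ is a root of group $g$ in $M$. Suppose that $h^{-1}(y)=e_q$ with $q$ a final leaf of $T_{g,r}$, so $\Lambda(y)=\ell(q)$. If $q$ belongs to $\alpha$, then $f(e_q)=h(e_q)=y=f(x)$ by (iii), with $x\ne e_q$, contradicting injectivity of $f$. Otherwise $g+r\le j$.

* If $y$ was claimed for $x$ by (a), then $v\ge e_{j,g}$, so $R_v(g)\ge j-g\ge r\ge1$, and $w_{g,R_v(g)}\in\Lambda(y)=\ell(q)$. This contradicts (F2).
* If it was claimed by (b), then $x=e_p$ with $p\in T_{g,r'}$ belonging to $\alpha$, so $g+r'>j\ge g+r$ and $r'>r$. But $p\in\Lambda(y)=\ell(q)$, which by (F3) requires $r'\le r$. This is a contradiction.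

**Step 3: definition of $F$.** We fill in the finitely many exceptional trees. On group $g$, if $x=e_q$ with $q$ in a tree not belonging to $\alpha$, decide by Lemma 6 whether $q$ is a final leaf. If it is, let $F(x)$ be the root of $M$ with tag $q$, that is, $h(e_q)$. In all other cases wait for $x\in\mathrm{dom}f$ and let $F(x)=f(x)$.

**Step 4: verification.**

* *$F$ is total and computable.* If the first clause does not apply, $x$ is either a final zone root, and (i) applies, or $e_q$ for a final leaf $q$ belonging to $\alpha$, and (iii) applies. Computability uses the finite information of Lemma 6 for the finitely many trees not belonging to $\alpha$, the last reset of $\alpha$, and the finite list of groups treated in Step 1 with its information.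
* *$F$ preserves groups and tag sets.* By (iii) and the definition, $F(e_q)=h(e_q)$ for each final leaf $q$. By (iv), final zone roots of group $g$ go to $h$-images of final zone roots of group $g$, all of which have the tag set $Z^g$.
* *$F$ is injective on group $g$.* On final zone roots $F=f$ is injective, on roots of final leaves $F=h$ is injective, and the two ranges are disjoint by (iv).
* *$F$ is onto the roots of group $g$ of $M$.* Let $y=h(x')$ with $x'$ of group $g$. If $x'=e_q$ with $q$ a final leaf, then $F(x')=y$. If $x'$ is a final zone root, then $y=f(x)$ for some $x$, by (ii), and $x$ is in group $g$ because claims respect groups. If $x$ were $e_q$ for a final leaf $q$, then by (iii) $q$ would belong to $\alpha$ and $y=f(e_q)=h(e_q)$, contradicting $y=h(x')$. So $x$ is a final zone root and $F(x)=f(x)=y$.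

So $F$ is a computable bijection on roots preserving groups and tag sets. By Section 1 it extends to a computable isomorphism $\mathcal A\to M$. Thus $\mathcal A$ is computably categorical.

## 12. The copies $\mathcal B_X$ for noncomputable $X$

We prove part 2 of Theorem 1. Let $X$ be noncomputable. "Along $X$" refers to strings $\prec X$.

**Step 1: $\mathcal B_X\cong\mathcal A$.** The aim is to show that the maps $\pi_{X{\upharpoonright}s}$ converge to an isomorphism.

In each group there is at most one trigger by some $\tau\prec X$: after one by $\tau$, the root class $q$ with $\rho_q=\tau$ blocks further triggers by $\tau$ itself and by longer $\tau'\prec X$. If one occurs, with value $y$, then at each later moment $y$ is the image, under the current map along $X$, of $e_q$, where $q$ is the leaf of that tree with $\rho_q\prec X$. Indeed this holds right after the trigger, and when such a $q$ is vacated at stage $s$, $y$ becomes the image of $e_{q'}$ with $\rho_{q'}=X{\upharpoonright}s$. In all other trees of the group the root class, and so every class, has a string that is not $\prec X$.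

*Images stabilize.* For a root $x$ of $\mathcal A$, $\pi_{X{\upharpoonright}s}(x)$ changes at most once after it is first defined. If $x=e_q$ was created for a class $q$ with $\rho_q\prec X$, it changes only when $q$ is vacated, because the trigger along $X$ in this group has already happened. Otherwise it changes only at the unique trigger in its group along $X$, if at all. So $\pi_X(x)=\lim_s\pi_{X{\upharpoonright}s}(x)$ exists.

*Preimages stabilize.* A root of $\mathcal B_X$ can change its preimage only if it is the trigger value $y$ along $X$ in its group, and then only at the trigger and when a class of the corresponding tree along $X$ is vacated. By Lemma 3, as $X$ is noncomputable, only finitely many such classes are vacated. So the preimage of $y$ stabilizes as well.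

Hence $\pi_X$ is a bijection between the roots of $\mathcal A$ and those of $\mathcal B_X$. It is injective because each $\pi_{X{\upharpoonright}s}$ is. It is onto because, if $x$ is the final preimage of a root $y'$, then $\pi_X(x)=y'$. It preserves groups and tag sets, since the maps $\pi_{X{\upharpoonright}s}$ do so at every stage and tag sets only increase. So $\mathcal B_X\cong\mathcal A$.

**Step 2: no $X$-computable isomorphism.** Suppose that $\Phi_i^X:\mathcal A\to\mathcal B_X$ is an isomorphism. Then $y=\Phi_i^X(a_i)$ is a root of group $i$ with tag set $\Lambda(a_i)=Z^i$ (limit value), as $a_i$ is a zone root. We contradict this by finding a tag of $y$ outside $Z^i$.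

*Case 1: some $\tau\prec X$ triggers in group $i$.* Its value is $\Phi_i^\tau(a_i)=\Phi_i^X(a_i)=y$. By Lemma 3 only finitely many classes of its tree along $X$ are vacated, so $y=\pi_X(e_q)$ for a final leaf $q$. So $y$ has the tag $q$, and $q\notin Z^i$ by (F1), a contradiction.

*Case 2: no $\tau\prec X$ triggers in group $i$.* Then the preimage $x$ of $y$ along $X$ never changes once $y$ is present, and no root class $q$ of a tree of group $i$ has $\rho_q\prec X$. For all large $s$, $i<s$, $\Phi_{i,s}^{X{\upharpoonright}s}(a_i)=y$, and $y$ is a root of group $i$ in $B_{X{\upharpoonright}s}$ at Step 2 of stage $s$. Since no trigger by $X{\upharpoonright}s$ occurs, the only condition that can fail is that $x$ is a zone root. So $x$ is not a zone root at any large stage. Hence $x=e_q$ for a leaf $q$ that is never vacated, and $y=\pi_X(e_q)$ has the tag $q\notin Z^i$ by (F1), a contradiction.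

This proves part 2, and with Section 11 and the remark after the theorems it completes the proof of Theorem 1. There is no degree $d>0$ such that every computably categorical structure is computably categorical relative to $d$. $\blacksquare$

## 13. Coding groups and kinds by chains in a finite language

We prove Theorem 2 by replacing the infinitely many unary relations by finite chains. Each element $x$ of $\mathcal A$ has a code $\kappa(x)\in\omega$: $2g$ for a root of group $g$, and $2t+1$ for a tag point of kind $t$. Let $\hat{\mathcal A}$ have a unary relation $U$ and binary relations $E,S$. The set $U$ is the universe of $\mathcal A$, with $E$ as before. To each $x\in U$ attach a private chain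
$$S(x,c_0),\ S(c_0,c_1),\ \dots,\ S(c_{\kappa-1},c_\kappa),\ S(c_\kappa,c_\kappa),\qquad \kappa=\kappa(x).$$
For example, a root of group $1$ has a chain $c_0,c_1,c_2$ with a loop at $c_2$, and a root of group $0$ has a single chain element $c_0$ with a loop. After an effective renumbering, $\hat{\mathcal A}$ is a computable structure with universe $\omega$, because $\kappa(x)$ is known when $x$ is created. Form $\hat{\mathcal B}_X$ from $\mathcal B_X$ in the same way; it is uniformly $X$-computable.

**Step 1: recovering the tagged structure.** In a $d$-computable copy of $\hat{\mathcal A}$ the set $U$ is $d$-computable. The code of an element $x$ of $U$ is found by following $S$ from $x$ until a loop is reached: $x$ and each chain element before the last have exactly one $S$-successor, which can be searched for. So $U$ with $E$ and the codes is, after a $d$-computable renumbering, a $d$-computable copy of $\mathcal A$.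

**Step 2: isomorphisms.** An isomorphism between such structures maps $U$ to $U$ and preserves $E$ and the codes. Conversely, an isomorphism of the $U$-parts extends uniquely to the chains, computably from it and the structures.

**Step 3: conclusion.** Given a computable copy of $\hat{\mathcal A}$, Step 1 with $d=0$ gives a computable copy of $\mathcal A$. Part 1 of Theorem 1 gives a computable isomorphism of the $U$-parts, and Step 2 extends it. Hence $\hat{\mathcal A}$ is computably categorical. Let $X$ be noncomputable. Then $\mathcal B_X\cong\mathcal A$ gives $\hat{\mathcal B}_X\cong\hat{\mathcal A}$, by Step 2. An $X$-computable isomorphism $\hat{\mathcal A}\to\hat{\mathcal B}_X$ would restrict to an $X$-computable isomorphism $\mathcal A\to\mathcal B_X$, which does not exist by part 2 of Theorem 1. As before, $\hat{\mathcal A}$ is therefore computably categorical relative to $d$ if and only if $d=0$. $\blacksquare$
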